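# Edge colorings without repetitions need almost quadratically many colors

## 1. The linear guess on stars, cycles, complete graphs, and trees

All graphs are finite and simple, and a path has distinct vertices.

**Definition (non-repetitive coloring).** A coloring of the edges of a graph $G$ is *non-repetitive* if there is no path $e_1e_2\cdots e_{2j}$ ($j\ge 1$) in $G$ such that $e_i$ and $e_{j+i}$ have the same color for every $i=1,\dots,j$. The *Thue number* $\pi(G)$ is the least number of colors in a non-repetitive edge coloring of $G$, and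
$$\pi(n)=\max\{\pi(G)\mid \Delta(G)\le n\},$$
where $\Delta(G)$ is the maximum degree.

The case $j=1$ says that two adjacent edges have different colors, so a non-repetitive coloring is proper. How fast does $\pi(n)$ grow?

Proper edge colorings need about $n$ colors. The natural first guess is that forbidding longer repetitions costs only a constant factor:

**Conjecture.** There is an absolute constant $c$ such that $\pi(n)\le cn$ for all $n\ge1$.

The problem comes from the document https://thesis.unipd.it/retrieve/3c23be58-896d-45fd-9446-c62e2bc26bb1/Doria_Antonella.pdf. It is known, via the Lovász Local Lemma, that $\pi(G)\le c\,\Delta(G)^2$ for an absolute constant $c$. So $\pi(n)\le cn^2$, and $\pi(n)$ is finite. Let us test the guess by hand.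

**Stars.** In $K_{1,n}$ every path has at most two edges, so non-repetitive means proper and $\pi(K_{1,n})=n$. Hence $\pi(n)\ge n$, and a linear bound would be best possible up to the constant. Also $\pi(1)=1$.

**Degree two.** Graphs of maximum degree at most $2$ are disjoint unions of paths and cycles. By Thue's theorem there are infinite words over three letters without squares (a square is a word $uu$ with $u$ nonempty), so every path can be colored with three colors. In a cycle, give one edge a fourth color $d$ and color the remaining path by a square-free word. A path in the cycle contains the $d$-edge at most once, while a repetition contains each of its colors at least twice. So no repetition uses $d$, and $\pi(2)\le4$. Conversely, three colors do not suffice for the cycle $C_5$. Color classes are matchings, of size at most $2$, so the classes have sizes $2,2,1$. Removing the edge of the single color leaves a path with $4$ edges, properly colored with two colors, and this is $abab$. Hence $\pi(2)=4$.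

**Complete graphs.** Let the vertices of $K_{2^k}$ be the elements of $\mathbb F_2^k$ and color the edge $xy$ by $x+y$. Along a path $v_0v_1\cdots v_{2j}$ the colors add up to $v_0+v_{2j}$. In a repetition every color in the first half is matched by the same color in the second half, so the sum is $0$ and $v_{2j}=v_0$; that is not a path. Hence $\pi(K_{2^k})\le 2^k-1$. If $2^{k-1}<n+1\le2^k$, then $2^k\le2n$, and since $K_{n+1}\subseteq K_{2^k}$ we get $\pi(K_{n+1})\le2n-1$.

**Trees.** Let $T$ be a tree with $\Delta(T)\le n$, where $n\ge2$. Take a ternary square-free word $x_1x_2x_3\cdots$ and insert a fourth letter $d$ after every second letter, giving $s_0s_1s_2\cdots=x_1x_2\,d\,x_3x_4\,d\cdots$. This word has no square. Indeed $dd$ does not occur, and deleting the $d$'s from any other square would leave a square in the ternary word. It has no palindrome of length $2$ (that would be a square) and none of length $3$: each window of length $3$ contains exactly one $d$, and if the $d$ is in the middle, its neighbors are consecutive letters of the ternary word, hence distinct. So it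 has no palindrome of length $\ge2$, because a longer one would contain one of length $2$ or $3$ at its center. Root $T$ at a leaf, and color the edge from a vertex of depth $h$ to its $i$-th child by $(s_h,i)$. This uses at most $4(n-1)$ colors.

Suppose a path with $2r$ edges is a repetition, going up through $p$ edges to a vertex of depth $t$ and then down through $2r-p$ edges. The first coordinates of the colors are
$$s_{t+p-1},\dots,s_{t+1},s_t,\ s_t,s_{t+1},\dots,s_{t+2r-p-1}.$$
If $p\in\{0,2r\}$, we see a square in $s$ or its reverse, a contradiction. If $p=r=1$, the two edges lead to different children and the second coordinates differ. If $p=r\ge2$, then $s_t\cdots s_{t+r-1}$ equals its reverse, a contradiction. In the remaining case, the equal entries at positions $p,p+1$ lie in the same half of the path. The matching positions in the other half lie on the same side of the turn, so they carry consecutive letters of $s$, which differ. Again this is a contradiction. So $\pi(T)\le4(n-1)$.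

The guess has passed every test. It is nevertheless false, and the truth lies close to the quadratic bound.

## 2. A lower bound of order $n^{2-o(1)}$

Throughout, $\log$ is the natural logarithm and $[N]=\{1,\dots,N\}$.

**Definition ($2j$-repetition, $j$-admissible).** A *$2j$-repetition* is a path with $2j$ edges (so $2j+1$ distinct vertices) whose color sequence is $u_1\cdots u_ju_1\cdots u_j$. A proper edge coloring without $2j$-repetitions is *$j$-admissible*.

For example, a path with six edges colored $abcabc$ is $2$-admissible, since none of $abca$, $bcab$, $cabc$ is a square; but it is itself a $6$-repetition, so it is not $3$-admissible. A non-repetitive coloring is $j$-admissible for every $j$.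

For $\varepsilon\in(0,1]$ put
$$g=\lceil4/\varepsilon\rceil\ge4,\quad j=6g,\quad B=\exp(26),\quad \eta=\tfrac18 10^{-j},\quad C=2^j\eta^{-2}B^35^{2j},\quad \tau=\frac1{8(4j+1)^{2j}C}.$$

**Theorem 1.** Let $\varepsilon\in(0,1]$ and let $n\ge5$ satisfy
$$\frac{\tau^2n}{2160\log^2n}\ \ge\ n^{1-\varepsilon/4}.\tag{1}$$
Then there is a graph $G$ with $\Delta(G)\le n$ such that every proper edge coloring of $G$ with at most $n^{2-\varepsilon}$ colors contains a $2j$-repetition. In particular $\pi(n)>n^{2-\varepsilon}$.

For fixed $\varepsilon$ the numbers $j,C,\tau$ are constants, so (1), which says $2160\,\tau^{-2}\log^2n\le n^{\varepsilon/4}$, holds for all large $n$. Taking $\varepsilon=\frac12$ gives $\pi(n)>n^{3/2}$ for all large $n$, so the conjecture is false. The repetition found has exactly $2j=12\lceil4/\varepsilon\rceil$ edges, a bounded length for fixed $\varepsilon$.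

**Corollary 2.** There are absolute constants $A,c,n_0$ such that for all $n\ge n_0$
$$n^2\exp\big(-A\sqrt{\log n\,\log\log n}\big)\ \le\ \pi(n)\ \le\ c\,n^2 .$$
In particular $\pi(n)=n^{2-o(1)}$.

*Proof from Theorem 1.* The upper bound is the known one. For the lower bound we let $\varepsilon$ shrink with $n$ as fast as (1) permits. We have $j\le6(4/\varepsilon+1)\le30/\varepsilon$. Since $C$ is exponential in $j$, we have $\tau^{-2}=64(4j+1)^{4j}C^2\le\exp(A_1j\log j)$ with an absolute constant $A_1$. Put $\varepsilon=A\sqrt{\log\log n/\log n}$ with $A\ge30$ and $A^2\ge240A_1$. For large $n$ we have $\varepsilon\le1$ and $30/\varepsilon\le\log n$, so $\log j\le\log\log n$ and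
$$A_1j\log j\le A_1\frac{30}{\varepsilon}\log\log n=\frac{30A_1}{A}\sqrt{\log n\log\log n}\le\frac A8\sqrt{\log n\log\log n}.$$
Also $\log2160+2\log\log n\le\frac A8\sqrt{\log n\log\log n}$ for large $n$. Adding these,
$$2160\,\tau^{-2}\log^2n\le\exp\big(\tfrac A4\sqrt{\log n\log\log n}\big)=n^{\varepsilon/4},$$
which is (1). Finally $n^{2-\varepsilon}=n^2\exp(-A\sqrt{\log n\log\log n})$. $\square$

The rest of the lecture proves Theorem 1.

## 3. Entropy, relative entropy, bounded differences

All random variables take finitely many values. We use the following standard facts.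

Shannon entropy $H(X)=-\sum_xP(X=x)\log P(X=x)$ satisfies $H(X)\le\log|\text{range}|$, with equality for the uniform law. The chain rule is $H(X,Y)=H(X)+H(Y\mid X)$, and conditioning on more does not increase entropy. Hence entropy is subadditive, also conditionally.

For laws $Q,P$ on a finite set, $\mathrm{KL}(Q\|P)=\sum Q\log\frac QP\ge0$, with value $\infty$ if $Q$ charges a point that $P$ does not. Two consequences are needed.

*Product reference.* If $Q$ is a law of $(Y_1,\dots,Y_q)$ with all one-dimensional marginals equal to $\nu$, then $\mathrm{KL}(Q\|\nu^{\otimes q})=qH(\nu)-H(Q)$, because $-\mathbb E_Q\log\prod_i\nu(Y_i)=qH(\nu)$.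

*Data processing for an event.* If $Q(E)=1$, then $\mathrm{KL}(Q\|P)\ge-\log P(E)$. If $P(E)=0$, the left side is $\infty$. Otherwise $\mathrm{KL}(Q\|P)=\mathrm{KL}(Q\|P(\cdot\mid E))-\log P(E)$, and the first term is nonnegative.

*McDiarmid's inequality.* If $Y_1,\dots,Y_q$ are independent and changing any one $Y_i$ changes $\Lambda=\Lambda(Y_1,\dots,Y_q)$ by at most $1$, then $P(\Lambda\le\mathbb E\Lambda-t)\le\exp(-2t^2/q)$ for $t\ge0$.

A sequence $(Y_1,\dots,Y_m)$ is *exchangeable* if its law is invariant under permutations of the indices. Drawing balls from an urn without replacement is the basic example: the draws are dependent, but any set of $k$ of them, in any order, has the same joint law.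

## 4. From a union bound to a window of nearly independent edges

A sensible first attempt at a lower bound is to take random edges and a union bound over colorings. Suppose $q$ random edges are drawn, with color sequences in $[K]^q$. For a union bound, the probability of having no repetition under a fixed assignment of colors has to be below $K^{-q}=\exp(-q\log K)$. The tool at hand is the largest number $\Lambda$ of repetitions that use pairwise disjoint sets of samples. It changes by at most $1$ when one sample changes, so $P(\Lambda=0)\le\exp(-2(\mathbb E\Lambda)^2/q)$. But $\Lambda\le q/(2j)$ always, so this bound is never smaller than $\exp(-q/(2j^2))$, far above $\exp(-q\log K)$. However well we count, the price of $\log K$ per edge is too high.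

The way around is to pay $\log K$ once, and not once per edge. Reveal the colored edges one at a time. The conditional entropy of the next colored edge can only decrease, and in total it drops by only about $\log K$ over a long stretch of steps. So in some window of $q$ consecutive steps it hardly drops. In that window, given the past, the colored edges are nearly independent with a common law $\nu$, at a relative entropy cost of less than $2\tau^2q$. It then suffices to show that $q$ *independent* samples from $\nu$ avoid repetitions with probability at most $\exp(-2\tau^2q)$. The price is that $\nu$ is unknown.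

**Setup.** Fix $\varepsilon,n$ with (1), let $K=\lfloor n^{2-\varepsilon}\rfloor$, and suppose for contradiction that every graph $G$ with $\Delta(G)\le n$ has a $j$-admissible coloring $\chi_G:E(G)\to[K]$. Put $\Psi=2^j\eta^{-2}B^{2j+3}K^{3j}$. Let $N$ be sufficiently large in terms of $n,\varepsilon$; in particular $N\ge4(n+1)$ and $N\ge4(2j+1)^2\Psi$. Define
$$m=\Big\lfloor\frac{nN}4\Big\rfloor,\quad M=\Big\lfloor\frac m{1+\log8K}\Big\rfloor,\quad q=\Big\lfloor\frac{\tau^2M}{6(\log K+4)}\Big\rfloor,\quad\delta=\frac{2q}N.$$
The numbers $\tau,K,\Psi$ do not depend on $N$, so for $N$ large $m\ge nN/5$ and $4j^2\le q\le M\le m/2$. Since $K\le n^2$ and $n\ge5$, we have $1+\log8K\le3.08+2\log n\le6\log n$ and $\log K+4\le2\log n+4\le6\log n$. For $N$ large, rounding down costs at most a factor $2$, so $M\ge nN/(60\log n)$ and $q\ge\tau^2M/(72\log n)$. Hence by (1)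
$$\delta\ \ge\ \frac{\tau^2n}{2160\log^2n}\ \ge\ n^{1-\varepsilon/4}\ \ge\ 1.\tag{2}$$
Here $\delta$ is the average degree of a graph formed by $q$ edges on $[N]$. It is nearly $n$, and this is what we can afford.

**Lemma 3.** There are a law $\nu$ on pairs $(e,c)$, with $e$ a $2$-subset of $[N]$ and $c\in[K]$, and a law $Q$ on $q$-tuples of such pairs such that:

* **(P1)** $\mathrm{KL}(Q\|\nu^{\otimes q})\le\tau^2q$.
* **(P2)** $\log\frac{N^2}2-H(e)<12$ for $(e,c)\sim\nu$.
* **(P3)** $\nu(\{(e,c):x\in e\})\le\frac{10}{nN}$ for each vertex $x$ and color $c$; and $\nu(\{(e,c'):x\in e,\ c'\in[K]\})\le\frac{10}N$ for each $x$.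
* **(P4)** $Q$-almost surely the colored edges are distinct and contain no $2j$-repetition.

*Proof.* **Step 1: many edge sequences.** We need a random graph whose edge sequence has entropy close to the maximum. Let $\mathcal S$ be the set of sequences $(e_1,\dots,e_m)$ of distinct $2$-subsets of $[N]$ forming a graph of maximum degree $\le n$. Choose the edges one by one. After $k<m$ edges, at most $2k/n<N/2$ vertices have degree $n$, so at least $N/2$ vertices have degree below $n$. Among them there are at least $\frac{N^2}8-\frac N4$ pairs, of which at most $\frac{nN}4$ are used. So the number of ways to continue is at least $\frac{N^2}8-\frac N4-\frac{nN}4\ge\frac{N^2}{16}$, using $N\ge4(n+1)$. Hence $|\mathcal S|\ge(N^2/16)^m$.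

**Step 2: the entropy of the next edge stays high.** Let $(e_1,\dots,e_m)$ be uniform on $\mathcal S$, $G$ the graph on $[N]$ with these edges, $c_i=\chi_G(e_i)$, and $Y_i=(e_i,c_i)$. The set $\mathcal S$ is invariant under permutations and $\chi_G$ depends only on the edge set, so $(Y_1,\dots,Y_m)$ is exchangeable. Put
$$h_k=H(Y_{k+1}\mid Y_1,\dots,Y_k),\qquad a_k=H(e_{k+1}\mid Y_1,\dots,Y_k).$$
Dropping one condition and using exchangeability, $h_{k+1}\le H(Y_{k+2}\mid Y_1,\dots,Y_k)=h_k$. So $h_k$ is nonincreasing. By subadditivity and exchangeability, $H(e_{k+1},\dots,e_m\mid Y_1,\dots,Y_k)\le(m-k)a_k$; and $H(Y_1,\dots,Y_k)\le k\log(N^2K/2)$. Therefore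
$$m\log\frac{N^2}{16}\le H(e_1,\dots,e_m)\le k\log\frac{N^2K}2+(m-k)a_k .$$
Since $\log\frac{N^2K}2-\log\frac{N^2}{16}=\log8K$, this rearranges to
$$a_k\ge\log\frac{N^2}{16}-\frac k{m-k}\log8K.$$
For $k\le M$ we have $k(1+\log8K)\le m$, so $\frac k{m-k}\le\frac1{\log8K}$. Hence
$$h_k\ge a_k\ge\log\frac{N^2}2-\log8-1\ge\log\frac{N^2}2-3.08\qquad(k\le M).\tag{3}$$

**Step 3: a window with a small drop.** Since $h_0\le\log\frac{N^2K}2$, (3) gives $h_0-h_M\le\log K+4$. Let $L=\lfloor M/q\rfloor\ge M/(2q)$. The drops over the $L$ windows from $iq$ to $(i+1)q$ sum to $h_0-h_{Lq}\le h_0-h_M$. So there is $k_0\in\{0,q,\dots,(L-1)q\}$ with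
$$h_{k_0}-h_{k_0+q}\le\frac{\log K+4}L\le\frac{2q(\log K+4)}M.$$

**Step 4: condition on the past.** For a history $\zeta=(Y_1,\dots,Y_{k_0})$, all $Y_i$ with $i>k_0$ have the same conditional law $\nu_\zeta$, by exchangeability. Let $Q_\zeta$ be the conditional law of $(Y_{k_0+1},\dots,Y_{k_0+q})$. All its marginals are $\nu_\zeta$. By the product-reference formula, averaging over $\zeta$ and using the chain rule,
$$\mathbb E_\zeta\,\mathrm{KL}(Q_\zeta\|\nu_\zeta^{\otimes q})=q\,h_{k_0}-\sum_{i=0}^{q-1}h_{k_0+i}\le q(h_{k_0}-h_{k_0+q})\le\frac{2q^2(\log K+4)}M .$$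
For individual $\zeta$, the nonnegative quantity $\log\frac{N^2}2-H(e_{k_0+1}\mid\zeta)$ has mean at most $3.08$ by (3). By Markov's inequality, the relative entropy exceeds three times the displayed bound with probability at most $\frac13$, and the second quantity is at least $12$ with probability at most $\frac{3.08}{12}$. These add up to less than $1$. So we can fix $\zeta$, of positive probability, for which neither happens. Put $\nu=\nu_\zeta$ and $Q=Q_\zeta$. This is (P2), and (P1) holds because $6q^2(\log K+4)/M\le\tau^2q$ by the choice of $q$.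

**Step 5: what the coloring gives.** Given $\zeta$, at most one $i>k_0$ has $x\in e_i$ and $c_i=c$, since the coloring is proper; and at most $n$ have $x\in e_i$. There are $m-k_0\ge m/2\ge nN/10$ later colored edges, all with law $\nu$. So the expected numbers $(m-k_0)\nu(\cdot)$ are at most $1$ and $n$, respectively, which is (P3). Finally (P4) holds because the edges are distinct and $\chi_G$ is $j$-admissible. $\square$

## 5. The law $\nu$ as a family of kernels

We rescale $\nu$ to functions of two vertices with values bounded independently of $N$. Write $\mathbb E$ for averaging over independent uniform vertices of $[N]$, and let $\lambda=5/n\le1$.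

For $e=\{x,y\}$ let $\nu_e=\sum_c\nu(e,c)$ and $f_0(e)=\frac12N^2\nu_e$. Put
$$W_c(x,y)=\tfrac12N^2\,\nu(\{x,y\},c)\,\mathbf 1[f_0(\{x,y\})\le B]\quad(x\ne y),\qquad W_c(x,x)=0,\qquad f=\sum_cW_c .$$

**Lemma 4.** $W_c$ and $f$ are symmetric and nonnegative, and for all $x$ and $c$
$$W_c\le f\le B,\qquad\tfrac12\le\mathbb Ef\le1,\qquad\mathbb E_yW_c(x,y)\le\lambda,\qquad\mathbb E_yf(x,y)\le5.\tag{4}$$

*Proof.* Only $\mathbb Ef\ge\frac12$ needs (P2). We have $\log\frac{N^2}2-H(e)=\sum_e\nu_e\log(\frac12N^2\nu_e)=\mathbb E_\nu\log f_0$, so $\mathbb E_\nu\log f_0<12$. The negative part is small, since $u\log\frac1u\le1/\exp(1)$ and there are at most $N^2/2$ pairs: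
$$\mathbb E_\nu(\log f_0)^-=\sum_e\frac2{N^2}f_0(e)\log^+\frac1{f_0(e)}\le\frac1{\exp(1)}.$$
Hence $\mathbb E_\nu(\log f_0)^+<13$, and Markov's inequality gives $\nu(f_0>B)=\nu(\log f_0>26)\le\frac12$. Each pair $\{x,y\}$ is counted twice in the average over $(x,y)$, so $\mathbb Ef=\nu(f_0\le B)\in[\frac12,1]$. Finally, $\mathbb E_yW_c(x,y)\le\frac1N\cdot\frac{N^2}2\nu(\{(e,c):x\in e\})\le\frac N2\cdot\frac{10}{nN}=\lambda$ and likewise $\mathbb E_yf(x,y)\le\frac N2\cdot\frac{10}N=5$, by (P3). $\square$

**Example: the uniform law.** If $\nu$ is uniform on all $(e,c)$, then $W_c(x,y)=\frac N{(N-1)K}$ off the diagonal, about $1/K$.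

**Example: blowing up the coloring of $K_{2^k}$.** Split $[N]$ into $2^k$ equal parts $V_a$, $a\in\mathbb F_2^k$, let $e$ be a uniform pair $\{x,y\}$ with $x\in V_a$, $y\in V_b$, $a\ne b$, and give it the color $a+b$. Then $W_c(x,y)=(1-2^{-k})^{-1}$ when $a+b=c\ne0$, and $\mathbb E_yW_c(x,y)=\frac1{2^k-1}$. In $K_{2^k}$ itself a walk reading $ww$ returns to its starting vertex, so there is no repetition. In the blow-up it only returns to its starting *part*, and we can choose a new vertex there. Closed walks in the color pattern turn into repetitions. This example suggests looking for repetitions near closed walks.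

## 6. Weighted repetitions among independent samples

This section states what must be proved about the kernels, and derives the contradiction from it.

Words $w\in[K]^j$ are extended $j$-periodically to all integer indices. For $v=(v_0,\dots,v_{2j})\in[N]^{2j+1}$ and $w\in[K]^j$ write
$$W_t=W_{w_t}(v_{t-1},v_t),\qquad\Pi=\prod_{t=1}^{2j}W_t .$$
Call $(v,w)$ a *simple configuration* if $v_0,\dots,v_{2j}$ are distinct and $\Pi>0$. Let $\omega(v,w)\ge0$ be a weight that vanishes unless $(v,w)$ is simple.

For a nonempty set $S\subseteq\{1,\dots,2j\}$ of edge indices let $V(S)=\bigcup_{t\in S}\{t-1,t\}$. Given the vertices $(v_i)_{i\in V(S)}$ and the letters $w_t$, $t\in S$ (letters are indexed mod $j$), define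
$$\rho_S=\mathbb E_{v_i,\,i\notin V(S)}\ \sum_{\text{remaining letters}}\omega(v,w)\prod_{t\notin S}W_t,\qquad\rho_S^*=\sup\rho_S .\tag{5}$$
So $\rho_S$ is the density of the measure $\omega\Pi$ on the colored edges in $S$, relative to the kernels $W_t$ on these edges. For $S=\{t\}$ it says how strongly the weight favors one colored edge; for $S=\{1,\dots,2j\}$ it is $\omega$ itself.

**Lemma 5.** There is no weight $\omega$ supported on simple configurations such that

* **(W1)** $\frac12\le\mathbb E_v\sum_w\omega\,\Pi\le1$, and
* **(W2)** $\rho_S^*\le C\,\delta^{s-1}N^{k-1}$ for every $S$ with $s\geq 1$ elements and $k$ maximal intervals.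

*Proof.* Suppose there is. Let $Y_1,\dots,Y_q$ be independent with law $\nu$.

**Step 1: occurrences.** An *occurrence* is $o=(v,w,\iota)$ with $(v,w)$ simple, $\iota:\{1,\dots,2j\}\to[q]$, and $Y_{\iota(t)}=(\{v_{t-1},v_t\},w_t)$ for all $t$. The edges $\{v_{t-1},v_t\}$ are distinct, so $\iota$ is injective. Each occurrence is a $2j$-repetition among the sampled colored edges. Put $\omega_o=\omega(v,w)$. Let $\Lambda$ be the largest number of occurrences with pairwise disjoint index sets $\iota(\{1,\dots,2j\})$, and
$$X=\sum_o\omega_o,\qquad X_2=\sum_{(o,o')\text{ sharing an index}}\omega_o\omega_{o'},$$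
the second sum over ordered pairs, including $o=o'$.

**Step 2: if $X>0$, then $X^2/X_2\le\Lambda$.** This turns moments into disjoint occurrences; the argument is that of Motzkin and Straus. For a probability vector $p$ on the finite set of occurrences let $F(p)=\sum p_op_{o'}$ over ordered pairs sharing an index, including $o=o'$. Then $X_2/X^2=F(\omega/X)\ge\min F$. Take a minimizer $p$ with smallest support, and suppose two distinct $o,o'$ in its support share an index. Moving along $\mathbf 1_o-\mathbf 1_{o'}$, the quadratic term of $F$ has coefficient $1+1-2=0$. So $F$ is linear on the segment through $p$ in this direction. As $p$ is an interior point of the segment and a minimizer, $F$ is constant there, and an endpoint is a minimizer with smaller support. This contradiction shows that the support consists of $r\le\Lambda$ occurrences with pairwise disjoint index sets. Then $F(p)=\sum p_o^2\ge1/r\ge1/\Lambda$.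

By the Cauchy–Schwarz inequality, $(\mathbb EX)^2=\big(\mathbb E\big[\tfrac X{\sqrt{X_2}}\sqrt{X_2}\,\mathbf 1_{X>0}\big]\big)^2\le\mathbb E\big[\tfrac{X^2}{X_2}\mathbf 1_{X>0}\big]\,\mathbb EX_2$, hence
$$\mathbb E\Lambda\ge\frac{(\mathbb EX)^2}{\mathbb EX_2}.\tag{6}$$

**Step 3: first moment.** On simple configurations all $W_t>0$, so the truncation is inactive and $\nu(\{v_{t-1},v_t\},w_t)=\frac2{N^2}W_t$. Hence
$$q^{2j}\sum_{v,w}\omega\prod_t\nu(\{v_{t-1},v_t\},w_t)=q^{2j}\Big(\frac2{N^2}\Big)^{2j}N^{2j+1}\,\mathbb E_v\sum_w\omega\,\Pi=N\delta^{2j}\,\mathbb E_v\sum_w\omega\,\Pi .\tag{7}$$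
The number of injective $\iota$ is $q(q-1)\cdots(q-2j+1)\ge q^{2j}(1-2j^2/q)\ge\frac12q^{2j}$, as $q\ge4j^2$. With (W1), $\mathbb EX\ge\frac14N\delta^{2j}$.

**Step 4: second moment.** For a pair $(o,o')$ sharing an index let $R=\{(t,t'):\iota(t)=\iota'(t')\}\ne\emptyset$. Since $\iota,\iota'$ are injective, this is a partial matching. Record with it, for each $(t,t')\in R$, the orientation telling how the equal edges $v_{t-1}v_t$ and $v'_{t'-1}v'_{t'}$ are identified. There are at most $(4j+1)^{2j}$ possibilities, since each $t$ is unmatched or has one of $2j$ partners and one of two orientations. Fix one, with $|R|=s$. Let $S'$ be the projection of $R$ to the second coordinate and $k$ its number of maximal intervals. Distinct maximal intervals of edge indices are separated by at least one missing edge, so their vertex sets are disjoint and $|V(S')|=s+k$.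

There are at most $q^{4j-s}$ choices of $(\iota,\iota')$. For given configurations, the probability of the pair is the product of $\nu$ over the $2j$ colored edges of $o$ and the $2j-s$ colored edges of $o'$ with index outside $S'$. Given $(v,w)$, the vertices $v'_i$, $i\in V(S')$, and the letters $w'_{t'}$, $t'\in S'$, are determined, if they are consistent at all. Summing over the $2j+1-s-k$ free vertices and the free letters of $(v',w')$ gives at most $(\frac2{N^2})^{2j-s}N^{2j+1-s-k}\rho^*_{S'}$, by (5). So, using (7) and (W1), this possibility contributes at most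
$$q^{4j-s}\sum_{v,w}\omega\prod_t\nu(\{v_{t-1},v_t\},w_t)\cdot\Big(\frac2{N^2}\Big)^{2j-s}N^{2j+1-s-k}\rho^*_{S'}\le N\delta^{2j}\cdot\delta^{2j-s}N^{1-k}\rho^*_{S'}\le C\,N\delta^{4j-1},$$
the last step by (W2). Hence $\mathbb EX_2\le(4j+1)^{2j}CN\delta^{4j-1}$, and (6) gives, with $N\delta=2q$,
$$\mathbb E\Lambda\ge\frac{N\delta}{16(4j+1)^{2j}C}=\frac q{8(4j+1)^{2j}C}=\tau q .$$

**Step 5: concentration against relative entropy.** Changing one $Y_i$ changes $\Lambda$ by at most $1$, since at most one member of a disjoint family uses the index $i$. By McDiarmid's inequality, $\nu^{\otimes q}(\Lambda=0)\le\exp(-2(\tau q)^2/q)=\exp(-2\tau^2q)$. By (P4), $Q(\Lambda=0)=1$. Data processing gives $\mathrm{KL}(Q\|\nu^{\otimes q})\ge2\tau^2q$. But (P1) says $\mathrm{KL}(Q\|\nu^{\otimes q})\le\tau^2q$, and $q\ge1$. This is a contradiction. $\square$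

So Theorem 1 is proved once we construct a weight with (W1) and (W2) for the unknown kernels $W_c$, using only (4).

## 7. Equal weights fail: each letter occurs twice

The obvious choice is to give all simple configurations the same weight, normalized to total mass $1$. For the uniform law this means $\omega\approx K^j$. For a single interval of $s\le j$ edges one finds $\rho_S\approx K^j\cdot K^{j-s}\cdot K^{-(2j-s)}=1$, as one would like.

In general this choice breaks down already for $s=1$. Let $\varepsilon=\frac12$, suppose that $n$ is large and $K=n^{3/2}$ is an integer, and let $A\subset[N]$ have density $\alpha=n^{-1/5}$ (up to rounding). Inside $A$ use $n$ colors uniformly, inside the complement use all $K$ colors uniformly, and use no edges in between. Up to a term tending to $0$ as $N\to\infty$, the kernel $W_c$ equals $\kappa/n$ on $A\times A$ for $c\le n$, $\kappa/K$ on the complement squared for $c\leq K$, and $0$ elsewhere. Here $\kappa=(\alpha^2+(1-\alpha)^2)^{-1}\in[1,2]$ normalizes. The bounds (4) hold for $N$ large, with $\mathbb E_yW_c\le3/n$, $f\le3$, and $\mathbb Ef=1$.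 The total mass before normalization is, up to an error tending to $0$ as $N\to\infty$,
$$\kappa^{2j}\big(\alpha^{2j+1}n^{-j}+(1-\alpha)^{2j+1}K^{-j}\big)\le2\kappa^{2j}\alpha^{2j+1}n^{-j},$$
because $\alpha^{2j+1}n^{-j}\ge n^{-3j/2}=K^{-j}$ when $\frac j2\ge\frac{2j+1}5$, that is, when $j\ge2$. Fix one colored edge inside $A$. The weight of its extensions is about $\kappa^{2j-1}\alpha^{2j-1}n^{j-1}n^{-(2j-1)}=\kappa^{2j-1}\alpha^{2j-1}n^{-j}$. So for $N$ large
$$\rho_{\{t\}}\ \ge\ \frac{\alpha^{-2}}{3\kappa}\ \ge\ \frac{n^{2/5}}6 .$$
The constant in (W2) would have to be at least $n^{2/5}/6$, so $\tau$ would be at most of order $n^{-2/5}$. But (1) forces $\tau\ge n^{-\varepsilon/8}=n^{-1/16}$. Equal weights put nearly all their mass on the few edges inside $A$, where colors are reused most.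

The reason is visible in the formula. Each letter of $w$ occurs at two places of the path, and $\sum_cW_c(x,y)W_c(x',y')$ is not controlled by (4). What *is* controlled is a sum in which each letter occurs once, because then $\sum_cW_c=f$. A *closed walk* of length $j$ reads each letter of $w$ exactly once. There are always many closed walks: put
$$Z=\mathbb E_z\prod_{t\in\mathbb Z/j}f(z_{t-1},z_t).$$
The matrix $A_f=(f(x,y))_{x,y}$ is symmetric, its largest eigenvalue satisfies $\mu_{\max}\ge\frac1N\sum_{x,y}f(x,y)=N\,\mathbb Ef$, and $j$ is even, so all eigenvalues contribute nonnegatively to the trace: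
$$Z=N^{-j}\operatorname{tr}A_f^j\ge N^{-j}\mu_{\max}^j\ge(\mathbb Ef)^j\ge2^{-j}.\tag{8}$$

The idea is to build the $2j$-path out of pieces, each of which looks like most of a random closed walk reading $w$. A piece, or *arc*, has $j-2$ edges, two short of closing up; the two missing steps appear only as a weight. Consecutive arcs have the same word $w$, agree on an overlap, and are independent given $w$ and the overlap. Then every arc, taken alone, has the law of a closed walk with each letter occurring once. Intervals longer than an arc must be paid for separately.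

How long should the overlaps be? Let $d$ be the number of edges missing from an overlap to close it up to length $j$. Conditioning on an overlap means dividing by the weight of its closures, which is typically of order $K^{-d}$ and costs $K^d$. We shall see that an interval that just sticks out on both sides of an overlap, so $s=j-d+2$, costs about $K^d\lambda^{d-1}\approx n^{(1-\varepsilon)d+1}$. Condition (W2) allows $\delta^{s-1}\approx n^{(1-\varepsilon/4)(j-d+1)}$. With $d$ and $j-d$ both close to $j/2$, this fits as soon as $\varepsilon j$ exceeds a suitable constant. Half-overlapping arcs of length about $j$ cover $2j$ edges with three arcs.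

## 8. Path kernels and three glued closed walks

For integers $a<b$ let
$$T_{a,b}(x,y)=T^w_{a,b}(x,y)=\mathbb E_{z_{a+1},\dots,z_{b-1}}\prod_{t=a+1}^bW_{w_t}(z_{t-1},z_t),\qquad z_a=x,\ z_b=y .$$
This is the weight of walks from $x$ to $y$ reading $w_{a+1}\cdots w_b$. In the blow-up example of Section 5, if no letter of $w$ is $0$ and $x\in V_a$, $y\in V_b$, then $T_{0,j}(x,y)=(1-2^{-k})^{-j}2^{-k(j-1)}$ when $b=a+\sum_tw_t$, and $0$ otherwise.

Clearly $T_{a+j,b+j}=T_{a,b}$. Directly from the definition (with an empty product when $a=b$),
$$\mathbb E_{v_{a+1},\dots,v_b}\prod_{a<t\le b}W_{w_t}(v_{t-1},v_t)\,T_{b,c}(v_b,z)=T_{a,c}(v_a,z)\qquad(a\le b<c),\tag{9}$$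
$$\mathbb E_{v_a,\dots,v_{b-1}}T_{c,a+j}(z,v_a)\prod_{a<t\le b}W_{w_t}(v_{t-1},v_t)=T_{c,b+j}(z,v_b)\qquad(a\le b,\ c<a+j).\tag{10}$$
Rule (9) absorbs edges at the front of a closing path. Rule (10) absorbs edges at its end, where periodicity lets the edges with indices $a+1,\dots,b$ read the letters $a+j+1,\dots,b+j$.

**Lemma 6.** Let $1\le b-a\le j$.

(i) $T_{a,b}\le B\lambda^{b-a-1}$.

(ii) If $u$ of the letters $w_{a+1},\dots,w_b$ are fixed and the other $b-a-u\ge1$ are summed over $[K]$, the sum of $T_{a,b}(x,y)$ is at most $B5^j\lambda^u$.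

*Proof.* As $b-a\le j$, the letters involved are distinct coordinates of $w$, so in (ii) each factor with a summed letter becomes $f$. Choose one edge of the path, in (ii) one with a summed letter, and bound its factor by $B$. Cutting there leaves a path starting at $x$ and a path starting at $y$, with $b-a-1$ edges and $b-a-1$ inner vertices altogether. Integrate the inner vertices one after another from the cut toward $x$, respectively toward $y$. Each integration removes one edge. By (4), a fixed letter gives a factor $\le\lambda$ and a summed letter a factor $\le5$. $\square$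

**Landmarks.** Let
$$\ell_1=3g+1,\quad r_1=6g-2,\quad\ell_2=6g+2,\quad r_2=9g-1,\quad d=3g+3,$$
and recall $j=6g$, $2j=12g$. Then $0<\ell_1<r_1<\ell_2<r_2<2j$, and
$$r_i-\ell_i=3g-3,\quad\ell_i+j-r_i=d,\quad j-r_1=\ell_1+j-r_2=\ell_2+j-2j=2 .$$
The *arcs* are the intervals of vertex indices $[0,r_1]$, $[\ell_1,r_2]$, $[\ell_2,2j]$. Each has $j-2$ edges. The first two overlap in $[\ell_1,r_1]$, the last two in $[\ell_2,r_2]$; an overlap has $j-d$ edges. For $g=4$ we have $j=24$, the arcs are $[0,22]$, $[13,35]$, $[26,48]$, the overlaps are $[13,22]$ and $[26,35]$, and $d=15$.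

Put
$$D_i=T_{r_i,\ell_i+j}(v_{r_i},v_{\ell_i})\quad(i=1,2),\qquad\varphi=\frac1Z\cdot\frac{T_{r_1,j}(v_{r_1},v_0)\;T_{r_2,\ell_1+j}(v_{r_2},v_{\ell_1})\;T_{2j,\ell_2+j}(v_{2j},v_{\ell_2})}{D_1D_2},$$
with $\varphi=0$ if $D_1D_2=0$. Here $D_i$ is the weight of closing up the overlap, and the three $T$'s in the numerator are the two-step closures of the arcs. Let $\Theta=\varphi\,\Pi$, a density with respect to (uniform on $v$) $\times$ (counting on $w$).

To see the gluing, put
$$P_1=\prod_{t\le r_1}W_t\cdot T_{r_1,j}(v_{r_1},v_0),\quad P_2=\prod_{\ell_1<t\le r_2}W_t\cdot T_{r_2,\ell_1+j}(v_{r_2},v_{\ell_1}),\quad P_3=\prod_{t>\ell_2}W_t\cdot T_{2j,\ell_2+j}(v_{2j},v_{\ell_2}),$$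
$$O_i=\prod_{\ell_i<t\le r_i}W_t\cdot D_i\qquad(i=1,2).$$
Each $P_i$ depends on $w$ and the vertices of the $i$-th arc, each $O_i$ on $w$ and $(v_t)_{\ell_i\le t\le r_i}$. With the convention that a quotient is $0$ when its denominator is $0$,
$$\Theta=\frac1Z\,\frac{P_1P_2P_3}{O_1O_2}.\tag{11}$$
Indeed, if $D_1D_2=0$, both sides vanish. If $\Pi=0$, some $W_t=0$, the edge $t$ lies in an arc, and again both sides vanish. Otherwise, the edges of the overlaps occur twice in the numerator and once in the denominator, and the rest is cancellation.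

**Lemma 7.** $\Theta$ is a probability density, with the following marginals:
$$\begin{array}{ll}\text{on }w\text{ and the three arcs, respectively:}&\frac1ZP_1,\ \ \frac1ZP_2,\ \ \frac1ZP_3;\\[2pt]\text{on }w,(v_t)_{\ell_i\le t\le r_i}:&\frac1ZO_i;\\[2pt]\text{on }w,(v_t)_{0\le t\le r_2}:&\frac1ZP_1P_2/O_1;\\[2pt]\text{on }w,(v_t)_{\ell_1\le t\le2j}:&\frac1ZP_2P_3/O_2.\end{array}\tag{12}$$

*Proof.* **Step 1: neighboring arcs have the same overlap marginal.** Fix $w$ and average over the vertices of the arc outside the overlap. Then
$$P_1\mapsto O_1\ \text{(by (10))},\quad P_2\mapsto O_1\ \text{(by (9))},\quad P_2\mapsto O_2\ \text{(by (10))},\quad P_3\mapsto O_2\ \text{(by (9))}.\tag{13}$$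
For the first, averaging over $v_0,\dots,v_{\ell_1-1}$ turns $T_{r_1,j}(v_{r_1},v_0)\prod_{t\le\ell_1}W_t$ into $T_{r_1,\ell_1+j}(v_{r_1},v_{\ell_1})=D_1$. For the second, averaging over $v_{r_1+1},\dots,v_{r_2}$ turns $\prod_{r_1<t\le r_2}W_t\,T_{r_2,\ell_1+j}(v_{r_2},v_{\ell_1})$ into $D_1$. For the third, averaging over $v_{\ell_1},\dots,v_{\ell_2-1}$ turns $T_{r_2,\ell_1+j}(v_{r_2},v_{\ell_1})\prod_{\ell_1<t\le\ell_2}W_t$ into $T_{r_2,\ell_2+j}(v_{r_2},v_{\ell_2})=D_2$. For the fourth, averaging over $v_{r_2+1},\dots,v_{2j}$ turns $\prod_{t>r_2}W_t\,T_{2j,\ell_2+j}(v_{2j},v_{\ell_2})$ into $D_2$.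

**Step 2: zeros of the denominators are harmless.** All terms are nonnegative and the averages are finite. So by (13), $O_1=0$ forces $P_1=P_2=0$, and $O_2=0$ forces $P_2=P_3=0$.

**Step 3: integrate out.** In (11), only $P_3$ depends on $v_i$ with $i>r_2$. Averaging $P_3/O_2$ over these gives $\mathbf 1[O_2>0]$, which may be dropped next to $P_2$ by Step 2. This leaves $\frac1ZP_1P_2/O_1$. Averaging $P_2/O_1$ over $r_1<i\le r_2$ gives $\mathbf 1[O_1>0]$, which may be dropped next to $P_1$; this leaves $\frac1ZP_1$. Averaging instead $P_1/O_1$ over $i<\ell_1$ leaves $\frac1ZP_2$. Starting again from (11), averaging $P_1/O_1$ over $i<\ell_1$ leaves $\frac1ZP_2P_3/O_2$, and averaging $P_2/O_2$ over $\ell_1\le i<\ell_2$ then leaves $\frac1ZP_3$. Finally, averaging $\frac1ZP_1$ and $\frac1ZP_3$ down to the overlaps gives $\frac1ZO_1$ and $\frac1ZO_2$ by (13).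

**Step 4: total mass.** It is $\frac1Z\sum_w\mathbb EP_1=\frac1Z\sum_w\mathbb E_z\prod_{t\in\mathbb Z/j}W_{w_t}(z_{t-1},z_t)$. Each letter occurs once, so the sum over $w$ turns each factor into $f$, and the mass is $Z/Z=1$. $\square$

## 9. Cutting off small denominators

**Definition (good configurations).** Let $\mathcal G$ be the set of $(v,w)$ with $v_0,\dots,v_{2j}$ distinct, $\Pi>0$, and $D_1,D_2\ge\eta K^{-d}$. The weight is $\omega=\varphi\,\mathbf 1_{\mathcal G}$.

It is supported on simple configurations. We record a crude bound, useful whenever a spare factor $1/N$ is available. Suppose $D_1,D_2\ge\eta K^{-d}$. The three $T$'s in the numerator of $\varphi$ have length $2$, so each is at most $B\lambda\le B$. Since $2d=6g+6\le2j$, (8) gives $\varphi\le2^jB^3\eta^{-2}K^{2d}\le2^jB^3\eta^{-2}K^{2j}$. There are $K^j$ words, $W_t\le B$, and $B\ge1$. Hence, for each fixed $v$,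
$$\text{the sum over any set of such }w\text{ of }\varphi\text{ times a product of at most }2j\text{ of the }W_t\text{ is at most }\Psi .\tag{14}$$

**Lemma 8.** $\frac12\le\mathbb E_v\sum_w\omega\,\Pi\le1$. That is, (W1) holds.

*Proof.* The quantity is $\Theta(\mathcal G)\le1$ by Lemma 7. For the lower bound we add up what is lost.

*Small $D_i$.* By the overlap marginal $\frac1ZO_i=\frac1Z\prod_{\ell_i<t\le r_i}W_t\cdot D_i$,
$$\Theta(D_i<\eta K^{-d})\le\frac1Z\,\eta K^{-d}\sum_w\mathbb E\prod_{\ell_i<t\le r_i}W_t .$$
The $d=j-(r_i-\ell_i)$ letters that do not occur give $K^d$. The others turn the product into a path product of $f$, which is at most $5^{r_i-\ell_i}\le5^j$ by integrating from one end. So the bound is $2^j\eta5^j=\frac18$. The two values of $i$ together lose at most $\frac14$.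

*Coinciding vertices.* For a pair $a\ne b$, the event $v_a=v_b$ has probability $\frac1N$ under uniform $v$. By (14), the part with $D_1,D_2\ge\eta K^{-d}$ and some coincidence has mass at most $\binom{2j+1}2\Psi/N\le\frac14$, since $N\ge4(2j+1)^2\Psi$.

*The set $\Pi=0$* has mass $0$. The total loss is at most $\frac12$. $\square$

## 10. Bounds on the marginals of the weight

**Lemma 9.** If $S$ has $s\ge1$ elements and $k$ maximal intervals, then $\rho_S^*\le C\,\delta^{s-1}N^{k-1}$. That is, (W2) holds.

*Proof.* **Several intervals.** If $k\ge2$, then (14), applied for each $v$, gives $\rho_S^*\le\Psi\le N\le C\delta^{s-1}N^{k-1}$, since $C,\delta\ge1$. The factor $N$ makes this case trivial.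

**One interval.** Let $k=1$ and $S=\{\alpha+1,\dots,\beta\}$, so $s=\beta-\alpha$ and $V(S)=\{\alpha,\dots,\beta\}$. If $\prod_{t\in S}W_t=0$ for the given data, then $\omega=0$ and $\rho_S=0$. So assume the product is positive. Then
$$\rho_S=\Big(\prod_{t\in S}W_t\Big)^{-1}\mathbb E_{v_i,\,i\notin V(S)}\sum_{\text{remaining letters}}\Theta\,\mathbf 1_{\mathcal G}.\tag{15}$$
We distinguish how $[\alpha,\beta]$ lies relative to the arcs.

**Case 1: $[\alpha,\beta]$ lies in an arc $[a,b]$.** Here the law of the arc suffices, and each letter occurs once. In (15) drop $\mathbf 1_{\mathcal G}$ and use the arc marginal $\frac1Z\prod_{a<t\le b}W_t\,T_{b,a+j}(v_b,v_a)$ from (12). Averaging over $\beta<i\le b$ by (9) turns the closing factor into $T_{\beta,a+j}(v_\beta,v_a)$. Averaging over $a\le i<\alpha$ by (10), which applies because $\beta\le b<a+j$, turns it into $T_{\beta,\alpha+j}(v_\beta,v_\alpha)$. The factors $W_t$, $t\in S$, cancel, so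
$$\rho_S\le\frac1Z\sum_{\text{remaining letters}}T_{\beta,\alpha+j}(v_\beta,v_\alpha).$$
The path has $j-s\ge2$ edges, and its letters $w_{\beta+1},\dots,w_{\alpha+j}$ are exactly the remaining ones. By Lemma 6(ii) with $u=0$ and by (8), $\rho_S\le2^jB5^j\le C\le C\delta^{s-1}$.

**Case 2: $[\alpha,\beta]$ sticks out of one overlap on both sides.** That is, either $\alpha<\ell_1$ and $r_1<\beta\le r_2$ (case 2a; put $i=1$), or $\ell_1\le\alpha<\ell_2$ and $\beta>r_2$ (case 2b; put $i=2$). Here we use the law of two arcs and pay for one denominator. In (15) bound $\mathbf 1_{\mathcal G}\le\mathbf 1[D_i\ge\eta K^{-d}]$. This indicator depends only on $w,v_{\ell_i},v_{r_i}$, and $\ell_i,r_i\in[\alpha,\beta]$.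

In case 2a, averaging over the vertices with index $>r_2$ lets us replace $\Theta$ by $\frac1ZP_1P_2/O_1$, by (12). Where $O_1>0$ this equals
$$\frac1Z\prod_{t\le r_2}W_t\cdot\frac{T_{r_1,j}(v_{r_1},v_0)\,T_{r_2,\ell_1+j}(v_{r_2},v_{\ell_1})}{D_1}.$$
Averaging over the vertices with index below $\alpha$ by (10) turns the first $T$ into $T_{r_1,\alpha+j}(v_{r_1},v_\alpha)$. Averaging over those with index in $(\beta,r_2]$ by (9) turns the second into $T_{\beta,\ell_1+j}(v_\beta,v_{\ell_1})$.

In case 2b, averaging over the vertices with index $<\ell_1$ lets us replace $\Theta$ by $\frac1ZP_2P_3/O_2$. Where $O_2>0$ this equals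
$$\frac1Z\prod_{t>\ell_1}W_t\cdot\frac{T_{r_2,\ell_1+j}(v_{r_2},v_{\ell_1})\,T_{2j,\ell_2+j}(v_{2j},v_{\ell_2})}{D_2}.$$
Averaging over the vertices with index in $[\ell_1,\alpha)$ by (10) turns the first $T$ into $T_{r_2,\alpha+j}(v_{r_2},v_\alpha)$. Averaging over those with index above $\beta$ by (9) turns the second into $T_{\beta,\ell_2+j}(v_\beta,v_{\ell_2})$.

Since $1/D_i\le\eta^{-1}K^d$ on the indicator, in both cases
$$\rho_S\le2^j\eta^{-1}K^d\sum_{\text{remaining letters}}T_{r_i,\alpha+j}(v_{r_i},v_\alpha)\,T_{\beta,\ell_i+j}(v_\beta,v_{\ell_i}).\tag{16}$$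
Both paths have length between $2$ and $d-1\le j$. For the first, the smallest length occurs at $\alpha=0$ in 2a or $\alpha=\ell_1$ in 2b, and the largest at $\alpha=\ell_i-1$. For the second, the smallest occurs at $\beta=r_2$ in 2a or $\beta=2j$ in 2b, and the largest at $\beta=r_i+1$. Moreover $s\ge r_i-\ell_i+2=3g-1$, and $s\le9g-1$.

*Subcase $s<j$.* The remaining letters are those at $\beta+1,\dots,\alpha+j$; there are $j-s\ge1$ of them. In the first path of (16), the $\beta-r_i$ letters at $r_i+1,\dots,\beta$ are fixed, and those at $\beta+1,\dots,\alpha+j$ are summed. The second path also contains the remaining letters, so we bound it first, uniformly in its letters, by Lemma 6(i). Then we sum the first path by Lemma 6(ii):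
$$\rho_S\le2^j\eta^{-1}K^d\cdot B\lambda^{\ell_i+j-\beta-1}\cdot B5^j\lambda^{\beta-r_i}=2^j\eta^{-1}B^25^jK^d\lambda^{d-1}.$$
With $K\le n^{2-\varepsilon}$, $\lambda=5/n$ and $5^{d-1}\le5^j$, this is at most $C\,n^{(2-\varepsilon)(3g+3)-(3g+2)}=C\,n^{(1-\varepsilon)(3g+3)+1}$. On the other hand, $\delta^{s-1}\ge n^{(1-\varepsilon/4)(3g-2)}$ by (2), as $s-1\ge3g-2$. The difference of the exponents is
$$\Big(1-\frac\varepsilon4\Big)(3g-2)-(1-\varepsilon)(3g+3)-1=\frac94g\varepsilon-6+\frac72\varepsilon>0,$$
because $g\varepsilon\ge4$. So $\rho_S\le C\delta^{s-1}$.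

*Subcase $s\ge j$.* All letters are fixed, and Lemma 6(i) applies to both paths. The exponent of $\lambda$ is $(\alpha+j-r_i-1)+(\ell_i+j-\beta-1)=2j-2-(r_i-\ell_i)-s=9g+1-s$. Hence
$$\rho_S\le2^j\eta^{-1}B^2K^d\lambda^{9g+1-s}\le C\,n^{(2-\varepsilon)(3g+3)-(9g+1-s)}=C\,n^{s-3g+5-\varepsilon(3g+3)},$$
where we used $5^{9g+1-s}\le5^{3g+1}\le5^{2j}$. Since $s\le12g$,
$$\Big(1-\frac\varepsilon4\Big)(s-1)\ge s-1-3g\varepsilon .\tag{17}$$
By (2) it suffices that $s-3g+5-\varepsilon(3g+3)\le s-1-3g\varepsilon$. This says $6\le3g+3\varepsilon$, which is true.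

**Case 3: $\alpha<\ell_1$ and $\beta>r_2$.** The interval covers the whole middle arc and sticks out on both sides; now both denominators must be paid for. Here $s\ge r_2-\ell_1+2=6g=j$, so all letters are fixed, and $\ell_1,r_1,\ell_2,r_2\in[\alpha,\beta]$. Use both lower bounds $D_1,D_2\ge\eta K^{-d}$ in $\omega$, and average in (5) over the vertices with index below $\alpha$ by (10) and above $\beta$ by (9):
$$\rho_S\le2^j\eta^{-2}K^{2d}\,T_{r_1,\alpha+j}(v_{r_1},v_\alpha)\,T_{r_2,\ell_1+j}(v_{r_2},v_{\ell_1})\,T_{\beta,\ell_2+j}(v_\beta,v_{\ell_2}).$$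
The first and third paths have length between $2$ and $d-1$, the second has length $2$. By Lemma 6(i) the exponent of $\lambda$ is
$$(\alpha+j-r_1-1)+1+(\ell_2+j-\beta-1)=2j-1+(\ell_2-r_1)-s=12g+3-s .$$
Therefore
$$\rho_S\le2^j\eta^{-2}B^3K^{2d}\lambda^{12g+3-s}\le C\,n^{(2-\varepsilon)(6g+6)-(12g+3-s)}=C\,n^{s+9-\varepsilon(6g+6)},$$
using $5^{12g+3-s}\le5^{6g+3}\le5^{2j}$. By (17) and (2) it suffices that $s+9-\varepsilon(6g+6)\le s-1-3g\varepsilon$, that is, $10\le3g\varepsilon+6\varepsilon$. This holds since $3g\varepsilon\ge12$.

**The cases are exhaustive.** Suppose $[\alpha,\beta]$ lies in no arc. If $\beta\le r_2$, then $\beta>r_1$ (otherwise the interval lies in the first arc) and $\alpha<\ell_1$ (otherwise it lies in the second), so we are in case 2a. If $\beta>r_2$, then $\alpha<\ell_2$ (otherwise it lies in the third arc), and we are in case 2b or case 3 according as $\alpha\ge\ell_1$ or $\alpha<\ell_1$. $\square$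

**End of the proof of Theorem 1.** By Lemmas 8 and 9, the weight $\omega=\varphi\,\mathbf 1_{\mathcal G}$ satisfies (W1) and (W2). By Lemma 5 no such weight exists. So the assumption made in Section 4 is false: some graph $G$ with $\Delta(G)\le n$ has no $j$-admissible coloring with colors in $[K]$, where $K=\lfloor n^{2-\varepsilon}\rfloor$. Every proper edge coloring of $G$ with at most $n^{2-\varepsilon}$ colors therefore contains a $2j$-repetition. Since non-repetitive colorings are proper and contain no repetition, $\pi(n)\ge\pi(G)>n^{2-\varepsilon}$. $\blacksquare$
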